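# Gaps in the inverse of a polynomial, and parabolic fixed points with few critical values

## 1. Formal inverses, gaps, and contact with the identity

Throughout, "$f\equiv g \bmod x^N$" means that the power series $f-g$ has no terms of degree below $N$.

**Definition (formal inverse).** Let $a(x)\in\mathbb C[[x]]$ with $a(x)\equiv x\bmod x^2$. Its formal inverse $a^{-1}(x)$ is the unique power series with $a^{-1}(x)\equiv x \bmod x^2$ and $a(a^{-1}(x))=a^{-1}(a(x))=x$.

Write $g=a^{-1}=x+\sum_{N\ge2}g_Nx^N$. Comparing coefficients of $x^N$ in $g(a(x))=x$ gives, for $N\ge 2$,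
$$g_N=-\sum_{j=1}^{N-1}g_j\,[x^N]\,a(x)^j ,\qquad g_1=1, \tag{1}$$
so $g_N$ is a polynomial with integer coefficients in the coefficients of $a$. For $a=x+\alpha x^2+\beta x^3$ one finds
$$g_2=-\alpha,\quad g_3=2\alpha^2-\beta,\quad g_4=-5\alpha^3+5\alpha\beta,\quad g_5=14\alpha^4-21\alpha^2\beta+3\beta^2. \tag{2}$$

**Definition (gap).** We say that $m$ consecutive coefficients of $g=a^{-1}$ vanish if there is an integer $k\ge2$ such that the coefficients of $x^k,x^{k+1},\dots,x^{k+m-1}$ in $g$ are all zero. (The coefficients of $x^0$ and $x^1$ are always $0$ and $1$, so they are excluded.)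

For example, take $a=x+x^2+x^3$. By (2), $g=x-x^2+x^3+0\cdot x^4-4x^5+\cdots$, so there is a gap of length exactly $1$ at $k=4$.

**Definition (order of contact).** Let $F$ be holomorphic near $0$ with $F(0)=0$, $F'(0)=1$, $F\ne x$. Then
$$F(x)=x+cx^{\nu+1}+O(x^{\nu+2}),\qquad c\ne0,$$
for a unique $\nu\ge1$, and $\operatorname{ord}_0(F(x)-x)=\nu+1$. Such a fixed point is called parabolic.

For example, $F(x)=x-x^3$ has $\nu=2$. On the real line, small positive points move left toward $0$ and small negative points move right toward $0$: there are two attracting directions. In general there will be $\nu$ of them.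

## 2. Critical values, coverings, and the Poincaré metric

**Definition (critical value).** A critical value of a polynomial $q$ is a number $q(\xi)$ with $q'(\xi)=0$. A nonconstant $q$ has at most $\deg q-1$ distinct critical values.

For example, $q=x-x^{\nu+1}$ has critical points the $\nu$ solutions of $\xi^\nu=\frac1{\nu+1}$, with $q(\xi)=\xi(1-\xi^\nu)=\frac{\nu}{\nu+1}\xi$. So it has $\nu$ distinct critical values, all nonzero. By contrast, $q=\frac{(1+x)^d-1}{d}$ with $d\ge 2$ has the single critical value $-\frac1d$, whatever its degree.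

**Definition (covering).** A continuous map $p:X\to Y$ is a covering if every $y\in Y$ has an open neighborhood $U$ that is evenly covered: $p^{-1}(U)$ is a disjoint union of open sets (sheets), each mapped homeomorphically onto $U$. It is a finite covering if its fibers are finite.

For example, $x\mapsto e^x-1$ is a covering $\mathbb C\to\mathbb C\setminus\{-1\}$, with infinite fibers. We need four facts.

(C1) If $p:X\to Y$ is a covering and $V\subset Y$ is open, then $p:p^{-1}(V)\to V$ is a covering. This is immediate.

(C2) If $p:X\to V$ is a covering, $V\subset\mathbb C$ is open and connected, and $W$ is a connected component of $X$, then $p:W\to V$ is a covering. Indeed, let $U\subset V$ be connected and evenly covered. Each sheet over $U$ is connected, so it lies in $W$ or is disjoint from $W$; hence $W\cap p^{-1}(U)$ is a union of sheets. The set of points of $V$ whose fiber meets $W$ is therefore open and closed, and it is nonempty, so it is all of $V$.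

(C3) A covering $p:X\to Y$ followed by a finite covering $q:Y\to Z$ is a covering. Indeed, let $z\in Z$, let $U\ni z$ be evenly covered by $q$ with sheets $V_1,\dots,V_d$, and let $y_i\in V_i$ lie over $z$. Choose $U_i\subset V_i$, an open neighborhood of $y_i$ evenly covered by $p$. Then $U'=\bigcap_i q(U_i)$ is an open neighborhood of $z$, because the intersection is finite. The sheets of $q$ over $U'$ are contained in the $U_i$, hence evenly covered by $p$, so $U'$ is evenly covered by $q\circ p$.

(C4) If $q$ is a nonconstant polynomial and $E$ is a finite set containing its critical values, then $q:\mathbb C\setminus q^{-1}(E)\to\mathbb C\setminus E$ is a finite covering. Indeed, let $d=\deg q$ and $y\notin E$. The equation $q(x)=y$ has only simple roots, so $d$ distinct ones. Choose disjoint neighborhoods of them mapped homeomorphically onto a common neighborhood $U\subset\mathbb C\setminus E$ of $y$. Every point of $U$ has $d$ preimages in these neighborhoods and at most $d$ in total, so $q^{-1}(U)$ is exactly their union.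

**Definition (hyperbolic domain, Poincaré metric).** A domain $B\subset\mathbb C$ is hyperbolic if $\mathbb C\setminus B$ has at least two points. By the uniformization theorem its universal covering is a holomorphic map $\pi:\mathbb D\to B$ from the unit disc. The Poincaré metric $\rho_B(z)|dz|$ (curvature $-1$) is determined by $\rho_B(\pi(\zeta))\,|\pi'(\zeta)|=\frac{2}{1-|\zeta|^2}$. In particular $\rho_B>0$ everywhere.

For example, for the half-plane $H=\{\operatorname{Re}w>R\}$ one has $\rho_H(w)=\dfrac1{\operatorname{Re}w-R}$. We use two textbook facts about hyperbolic domains $U,V$.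

(P1) Schwarz–Pick: if $f:U\to V$ is holomorphic, then $\rho_V(f(z))|f'(z)|\le\rho_U(z)$. In particular $D\subset B$ gives $\rho_B\le\rho_D$ on $D$, and a biholomorphic map gives equality.

(P2) If $f:U\to V$ is a holomorphic covering, then $\rho_V(f(z))|f'(z)|=\rho_U(z)$. The reason is that if $\pi:\mathbb D\to U$ is a universal covering of $U$, then $f\circ\pi$ is one of $V$.

As a test, let $f(w)=w+1$ on $H$. With $u=\operatorname{Re}w-R$ we get $\rho_H(f(w))|f'(w)|=\frac1{u+1}<\frac1u=\rho_H(w)$. So $f$ strictly contracts, consistent with (P2), since $f:H\to H$ is not surjective and so is not a covering. This small computation is the germ of the main argument.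

## 3. The Rigidity Conjecture and its smallest cases

How long a gap can the inverse of a polynomial have? The following statement appears in "Incompatibility of Diophantine Equations Arising from the Strong Factorial Conjecture".

**Rigidity Conjecture (RC).** Let $m\ge1$, and let $a(x)\in\mathbb C[x]$ be a polynomial of degree at most $m+1$ such that $a(x)\equiv x\bmod x^2$. If $m$ consecutive coefficients of the formal inverse $a^{-1}(x)$ vanish, then $a(x)=x$.

The task is to prove or disprove it for each $m$. We shall prove the following.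

**Theorem 2.** (RC) holds for every $m\ge1$.

Note the count: $a=x+\alpha_1x^2+\cdots+\alpha_mx^{m+1}$ has $m$ free coefficients, and a gap of length $m$ imposes $m$ polynomial equations on them. Let us try small cases, using the Lagrange inversion formula $g_N=\frac1N[x^{N-1}]\,(a(x)/x)^{-N}$.

Let $m=1$ and $a=x+\alpha x^2$. Then
$$g_N=\tfrac1N[x^{N-1}](1+\alpha x)^{-N}=\frac{(-1)^{N-1}}{N}\binom{2N-2}{N-1}\alpha^{N-1}.$$
If one of these with $N\ge2$ vanishes, then $\alpha=0$. So (RC) holds for $m=1$.

Let $k=2$, with $m$ arbitrary. If $g_2=\dots=g_{m+1}=0$, then $g\equiv x\bmod x^{m+2}$, hence $a\equiv x\bmod x^{m+2}$, and $\deg a\le m+1$ forces $a=x$.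

Let $m=2$ and $a=x+\alpha x^2+\beta x^3$. For $k=3$: $g_3=0$ means $\beta=2\alpha^2$, and then $g_4=5\alpha^3$, so $\alpha=\beta=0$. For $k=4$: $g_4=5\alpha(\beta-\alpha^2)=0$. If $\alpha=0$ then $g_5=3\beta^2=0$, so $\beta=0$. If $\beta=\alpha^2$ then $g_5=(14-21+3)\alpha^4=-4\alpha^4=0$, so again $a=x$.

This elimination works for each single $k$, but it does not run through all $k$ at once. In general, for $m=2$,
$$g_N=\frac1N\sum_{i+2j=N-1}(-1)^{i+j}\frac{(N+i+j-1)!}{(N-1)!\,i!\,j!}\,\alpha^i\beta^j .$$
If $\alpha=0$, only one term can survive, so $g_{2j+1}\neq0$ unless $\beta=0$, and the claim follows. If $\alpha\ne0$, put $\beta=s\alpha^2$, so that $g_N=\alpha^{N-1}p_N(s)$ with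
$$p_3=2-s,\quad p_4=5(s-1),\quad p_5=3s^2-21s+14,\quad p_6=-14(2s^2-6s+3),\ \dots$$
One must show that $p_k$ and $p_{k+1}$ have no common root, for every $k$. The case $m=1$ was easy because the sum had one term. From $m=2$ on, the terms do cancel (for instance at $s=1$ when $N=4$), and checking one $k$ says nothing about the next.

## 4. A gap produces a polynomial close to the identity

Here is a way to use all the vanishing coefficients together. Suppose $g_k=\dots=g_{k+m-1}=0$, and let $b$ be the truncation of $g$ to degree $\le k-1$. Because of the gap, $b\equiv g\bmod x^{k+m}$. Since $a(x)$ is divisible by $x$, we may substitute it: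
$$F:=b\circ a\equiv g\circ a=x \mod x^{k+m}. \tag{3}$$
So the polynomial $F$ has contact of order at least $k+m$ with the identity. If we can show that $F=x$, then $\deg a\cdot\deg b=1$ and $a=x$.

The natural next move is to count degrees: if $F\neq x$, then $k+m\le\operatorname{ord}_0(F-x)\le\deg (F-x)$. But all we know is $\deg F\le(m+1)(k-1)$, and
$$(m+1)(k-1)-(k+m)=m(k-2)-1 .$$
This is negative for $k=2$, which proves again the case above. For every $k\ge3$ it is $\ge0$, and the degree count gives nothing. The point of failure is clear: degrees multiply under composition, while the contact in (3) is only a sum. Counting critical points of $F$ is no better, since with multiplicity there are $\deg F-1$ of them.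

Something else does add under composition. As $F'(x)=b'(a(x))\,a'(x)$, a critical point of $F$ is either a critical point of $a$ or a point sent by $a$ to a critical point of $b$. Hence
$$\{\text{critical values of }F\}\subset b(\{\text{critical values of }a\})\cup\{\text{critical values of }b\}, \tag{4}$$
and $F$ has at most $(\deg a-1)+(\deg b-1)\le m+k-2$ distinct critical values, although it may have far more critical points.

The example $a=x+x^2+x^3$, $k=4$, $b=x-x^2+x^3$ shows the numbers. With $a^2=x^2+2x^3+3x^4+2x^5+\cdots$ and $a^3=x^3+3x^4+6x^5+\cdots$ we get $F=x+4x^5+\cdots$, so $\nu=4$. Here $\deg F=9$, so $F$ has $8$ critical points with multiplicity but at most $2+2=4$ critical values. Had $g_5$ also vanished, $\nu$ would be at least $5$, against $4$ critical values.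

So (RC) follows if a fixed point with $F=x+cx^{\nu+1}+\cdots$ forces at least $\nu$ distinct critical values. This is the content of the key lemma. The mechanism is dynamical: iterating $F$ near $0$, there are $\nu$ attracting directions, their basins are disjoint, and each basin must contain a critical value of its own.

## 5. Each attracting petal needs its own critical value

**Lemma 1.** Let $F$ be an entire function with
$$F(x)=x+cx^{\nu+1}+O(x^{\nu+2}),\qquad c\ne0,\ \nu\ge2 .$$
Let $E\subset\mathbb C$ be a finite set such that $F:\mathbb C\setminus F^{-1}(E)\to\mathbb C\setminus E$ is a covering map. Then $E\setminus\{0\}$ has at least $\nu$ elements.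

If $F$ is a nonconstant polynomial, one may take for $E$ the set of its critical values, by (C4). The example $F=x-x^{\nu+1}$, which has exactly $\nu$ critical values, all nonzero, shows that the number $\nu$ cannot be raised.

**Step 1: attracting petals.** This step finds $\nu$ disjoint regions $D_j$ near $0$, each mapped into itself, on which $F$ looks like a translation by $1$.

There are exactly $\nu$ unit vectors $v_1,\dots,v_\nu$ with $cv_j^\nu<0$, and consecutive ones differ by the angle $2\pi/\nu$. Put
$$S_j=\{x\neq0:\ |\arg(x/v_j)|<\tfrac{\pi}{2\nu}\},\qquad w(x)=-\frac{1}{\nu c x^\nu}.$$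
For $x=v_jre^{i\theta}$ with $r>0$ we have $cx^\nu=-|c|r^\nu e^{i\nu\theta}$, hence
$$w(x)=\frac{1}{\nu|c|r^\nu}\,e^{-i\nu\theta}.$$
So $w$ maps $S_j$, where $|\nu\theta|<\pi/2$, biholomorphically onto $\{\operatorname{Re}w>0\}$. Moreover, $\operatorname{Re}w(x)>0$ if and only if $x\in\bigcup_jS_j$. (For $F=x-x^3$: $v=\pm1$, $w=\frac1{2x^2}$, and the $S_j$ are the two right-angled sectors around the positive and negative real axes.)

As $x\to0$,
$$w(F(x))=w(x)\bigl(1+cx^\nu+O(x^{\nu+1})\bigr)^{-\nu}=w(x)\bigl(1-\nu cx^\nu+O(x^{\nu+1})\bigr)=w(x)+1+O(x),$$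
because $w(x)\cdot(-\nu cx^\nu)=1$ and $w(x)\,O(x^{\nu+1})=O(x)$. Also $F(x)/x\to1$. Choose $r_0>0$ such that for $0<|x|<r_0$ we have
$$F(x)\ne0,\qquad |w(F(x))-w(x)-1|\le\tfrac14,\qquad |\arg(F(x)/x)|<\tfrac\pi\nu .$$
Since $|w(x)|=1/(\nu|c||x|^\nu)$, we can choose $R>0$ such that $|w(x)|>R$ implies $|x|<r_0$. Let
$$H=\{\operatorname{Re}w>R\},\qquad D_j=\{x\in S_j:\ \operatorname{Re}w(x)>R\}.$$
Then $w:D_j\to H$ is biholomorphic. The $D_j$ are open, connected, nonempty, pairwise disjoint (the $S_j$ are), and do not contain $0$.

We claim $F(D_j)\subset D_j$. Let $x\in D_j$. Then $|x|<r_0$ and $\operatorname{Re}w(F(x))\ge\operatorname{Re}w(x)+\frac34>R>0$, so $F(x)\in S_i$ for some $i$. Two distinct sectors are separated by an angular gap of at least $\frac{2\pi}{\nu}-2\cdot\frac{\pi}{2\nu}=\frac\pi\nu$. Since $x\in S_j$ and $|\arg(F(x)/x)|<\frac\pi\nu$, we must have $i=j$. As $\operatorname{Re}w(F(x))>R$, it follows that $F(x)\in D_j$.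

In the coordinate $w$, the map $F|_{D_j}$ therefore becomes a holomorphic map $G=G_j:H\to H$, with
$$w\circ F=G\circ w \text{ on } D_j,\qquad G(w)=w+1+\varepsilon(w),\qquad |\varepsilon|\le\tfrac14 \text{ on } H. \tag{5}$$

**Step 2: basins.** This step enlarges each petal to a domain $B_j$ that is a full component of its own preimage, so that the covering hypothesis can be used on it.

Let $A_j=\bigcup_{n\ge0}F^{-n}(D_j)$, an open set. Because $F(D_j)\subset D_j$, a point $z$ lies in $A_j$ if and only if $F^n(z)\in D_j$ for all large $n$. Three consequences follow. First, $z\in A_j$ if and only if $F(z)\in A_j$, that is, $F^{-1}(A_j)=A_j$. Second, the $A_j$ are pairwise disjoint: if $z\in A_i\cap A_j$, then $F^n(z)\in D_i\cap D_j$ for large $n$, so $i=j$. Third, $0\notin A_j$, since $F^n(0)=0\notin D_j$ for all $n$.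

Let $B_j$ be the connected component of $A_j$ that contains $D_j$. The set $F(B_j)$ is connected, lies in $A_j$, and meets $D_j\subset B_j$ (it contains $F(D_j)$); hence $F(B_j)\subset B_j$. So $B_j\subset F^{-1}(B_j)\subset F^{-1}(A_j)=A_j$. The component of $F^{-1}(B_j)$ containing $B_j$ is a connected subset of $A_j$, hence contained in the component $B_j$ of $A_j$. Therefore $B_j$ is a connected component of $F^{-1}(B_j)$.

Finally, $\nu\ge2$, so there is an $i\ne j$, and $B_j$ omits the nonempty open set $D_i$. Hence $B_j$ is hyperbolic. This is where $\nu\ge2$ is used.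

**Step 3: $E\cap B_j\ne\emptyset$ for each $j$.** This step shows that if $B_j$ contained no point of $E$, then $F$ would preserve the Poincaré metric of $B_j$, while the translation-like form (5) makes $F$ contract too much.

Suppose $E\cap B_j=\emptyset$, and write $B=B_j$, $D=D_j$. By (C1), $F:F^{-1}(B)\to B$ is a covering. By Step 2 and (C2), its restriction $F:B\to B$ to the component $B$ of $F^{-1}(B)$ is a covering. By (P2), $\rho_B(z)=\rho_B(F(z))|F'(z)|$ on $B$, and iterating,
$$\rho_B(z)=\rho_B(F^n(z))\,|(F^n)'(z)|\qquad(z\in B,\ n\ge0). \tag{6}$$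

Choose $z_0\in D$ with $u_0:=\operatorname{Re}w(z_0)-R\ge1$. Put $z_n=F^n(z_0)$, $w_n=w(z_n)=G^n(w_0)$, $u_n=\operatorname{Re}w_n-R$. By (5), $u_{n+1}\ge u_n+\frac34$, so $u_n\ge1+\frac34n$.

By (P1) for $D\subset B$ we have $\rho_B\le\rho_D$ on $D$. Since $w:D\to H$ is biholomorphic, $\rho_D(z)=\dfrac{|w'(z)|}{\operatorname{Re}w(z)-R}$. Apply (6) at $z_0$, and then differentiate $w\circ F^n=G^n\circ w$ at $z_0$:
$$\rho_B(z_0)\le\frac{|w'(z_n)|\,|(F^n)'(z_0)|}{u_n}=\frac{|(G^n)'(w_0)|\,|w'(z_0)|}{u_n}. \tag{7}$$

If $G$ were exactly $w\mapsto w+1$, the numerator would be constant and $u_n\to\infty$ would finish the proof. In general we must bound the growth of $(G^n)'(w_0)=\prod_{k=0}^{n-1}\bigl(1+\varepsilon'(w_k)\bigr)$. A closed disc of radius $r<u_k$ about $w_k$ lies in $H$, where $|\varepsilon|\le\frac14$, so Cauchy's estimate gives $|\varepsilon'(w_k)|\le\frac1{4r}$. Letting $r\to u_k$,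
$$|\varepsilon'(w_k)|\le\frac1{4u_k}\le\frac1{4+3k}.$$
Using $1+t\le e^t$, and comparing the decreasing terms with an integral,
$$|(G^n)'(w_0)|\le\prod_{k=0}^{n-1}\Bigl(1+\frac{1}{4+3k}\Bigr)\le\exp\int_{-1}^{n-1}\frac{dt}{3t+4}=(3n+1)^{1/3}.$$
Inserting this in (7),
$$\rho_B(z_0)\le|w'(z_0)|\,\frac{(3n+1)^{1/3}}{1+\frac34n}\longrightarrow0\qquad(n\to\infty),$$
which contradicts $\rho_B(z_0)>0$. So $E\cap B_j\ne\emptyset$.

**Step 4: counting.** The sets $B_1,\dots,B_\nu$ are pairwise disjoint, each contains a point of $E$, and none contains $0$. Hence $\#(E\setminus\{0\})\ge\nu$. $\blacksquare$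

## 6. Proof of the Rigidity Conjecture

**Proof of Theorem 2.** Let $a\in\mathbb C[x]$ with $\deg a\le m+1$ and $a\equiv x\bmod x^2$. Let $g=a^{-1}$, and suppose the coefficients of $x^k,\dots,x^{k+m-1}$ in $g$ vanish, with $k\ge2$. Let $b$ be the truncation of $g$ to degree $\le k-1$. Then $b\equiv x\bmod x^2$ (because $k-1\ge1$), $1\le\deg b\le k-1$, and $F=b\circ a$ satisfies $F\equiv x\bmod x^{k+m}$ by (3).

If $F=x$, then $\deg a\cdot\deg b=1$, so $\deg a=1$ and $a=x$.

If $F\ne x$, write $F=x+cx^{\nu+1}+O(x^{\nu+2})$ with $c\ne0$. Then $\nu+1\ge k+m$, so $\nu\ge k+m-1\ge2$. Let $E$ be the set of critical values of $F$. By (4),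
$$\#E\le(\deg a-1)+(\deg b-1)\le m+k-2.$$
By (C4) the lemma applies to $F$ and $E$, and it gives $\#E\ge\nu\ge k+m-1$. This is a contradiction. $\blacksquare$

**Other fields.** (RC) holds over every field $K$ of characteristic $0$. The subfield generated over $\mathbb Q$ by the coefficients of $a$ is finitely generated, hence embeds in $\mathbb C$. By (1) the $g_N$ are integer polynomials in these coefficients, so the vanishing conditions, and the conclusion $a=x$, carry over along the embedding.

Characteristic $0$ is needed. In characteristic $p$, let $a=x-x^p$ and $h=\sum_{i\ge0}x^{p^i}$. Since $h^p=\sum_{i\ge0}x^{p^{i+1}}$, we get $a(h)=h-h^p=x$, so $a^{-1}=h$. Between the exponents $p^i$ and $p^{i+1}$ there is a gap of length $p^{i+1}-p^i-1$, which is arbitrarily large. As $\deg a=p\le m+1$ exactly when $m\ge p-1$, (RC) fails in characteristic $p$ for all $m\ge p-1$.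

## 7. Compositions of several polynomials

Lemma 1 counts only nonzero points of $E$, and it does not care how many factors $F$ has. To use both facts we introduce a count.

**Definition ($v(q)$).** For a nonconstant polynomial $q$, let $v(q)\le\deg q-1$ be the number of distinct nonzero critical values of $q$.

For example, $v\bigl(\frac{(1+x)^d-1}d\bigr)=1$ for $d\ge2$. For $a=x+x^2+x^3$, division by $a'$ gives $a=a'\cdot\bigl(\frac x3+\frac19\bigr)+\frac{4x-1}9$. At the critical points $\frac{-1\pm i\sqrt2}3$ the critical values $\frac{4x-1}{9}$ are distinct and nonzero, so $v(a)=2$.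

We first record a small fact:
$$\text{if } q(0)=0,\ q'(0)\ne0,\ \deg q=d\ge2,\ \text{ then } v(q)\ge1. \tag{8}$$
Suppose all critical values were $0$. Then each of the $d-1$ critical points, counted with multiplicity, would be a zero of $q$, so the distinct zeros of $q$ would satisfy $\sum(\text{mult}-1)=d-1$. As the multiplicities add up to $d$, there is only one zero. It is $0$, of multiplicity $d\ge2$, contrary to $q'(0)\ne0$.

**Theorem 3.** Let $a_1,\dots,a_r$ be polynomials with $a_i(0)=0$ and $\prod_ia_i'(0)=1$, and let $F=a_r\circ\dots\circ a_1$. If $F\ne x$, then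
$$\operatorname{ord}_0(F(x)-x)\le1+\sum_iv(a_i)\le1+\sum_i(\deg a_i-1).$$

**Proof.** The second inequality is $v(a_i)\le\deg a_i-1$. For the first, note that $F(0)=0$ and $F'(0)=1$, so we may write $\operatorname{ord}_0(F-x)=\nu+1$ with $\nu\ge1$. Moreover $\deg F\ge2$, since a polynomial of degree $1$ with $F(0)=0$, $F'(0)=1$ is $x$. By the chain rule, as in (4), the critical values of $F$ lie in
$$\bigcup_i\,a_r\circ\dots\circ a_{i+1}(\{\text{critical values of }a_i\}).$$
All $a_j$ fix $0$, so a critical value $0$ of $a_i$ contributes only $0$. Hence $F$ has at most $\sum_iv(a_i)$ nonzero critical values.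

If $\nu\ge2$, Lemma 1 with $E$ the set of critical values of $F$ gives $\nu\le\sum_iv(a_i)$. If $\nu=1$, we need $\sum_iv(a_i)\ge1$. As $\deg F\ge2$, some $a_i$ has degree at least $2$; since $a_i(0)=0$ and $a_i'(0)\ne0$, (8) gives $v(a_i)\ge1$. $\blacksquare$

## 8. Entire functions with finitely many singular values

Lemma 1 was stated for entire $F$, so the inner function need not be a polynomial.

**Theorem 4.** Let $a$ be entire, $a\equiv x\bmod x^2$, $a\ne x$. Let $S\subset\mathbb C$ be finite with $a:\mathbb C\setminus a^{-1}(S)\to\mathbb C\setminus S$ a covering, and let $s=\max(1,\#(S\setminus\{0\}))$. Then no $s$ consecutive coefficients of $a^{-1}$ (indices $\ge2$) vanish. In particular, if $a\ne x$ is a polynomial, then $a^{-1}$ never has $v(a)$ consecutive vanishing coefficients, where $v(a)\le\deg a-1$.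

**Proof.** Suppose the coefficients of $x^k,\dots,x^{k+s-1}$ vanish, $k\ge2$. Truncate $a^{-1}$ to a polynomial $b$ of degree $\le k-1$. As in (3), the entire function $F=b\circ a$ satisfies $F\equiv x\bmod x^{k+s}$.

If $F=x$, then $a$ is injective. An injective entire function is affine, so $a=x$, a contradiction.

Otherwise $F=x+cx^{\nu+1}+\cdots$ with $c\ne0$ and $\nu\ge k+s-1\ge2$. Let $E=b(S)\cup\{\text{critical values of }b\}$, a finite set. Since $S\subset b^{-1}(E)$, (C1) shows that $a$ is a covering over $\mathbb C\setminus b^{-1}(E)$. By (C4), $b:\mathbb C\setminus b^{-1}(E)\to\mathbb C\setminus E$ is a finite covering. By (C3), $F:\mathbb C\setminus F^{-1}(E)\to\mathbb C\setminus E$ is a covering. Since $b(0)=0$, the point $0\in S$ (if present) contributes only $0$ to $E$. So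
$$\#(E\setminus\{0\})\le\#(S\setminus\{0\})+(\deg b-1)\le s+k-2<\nu,$$
contradicting Lemma 1.

If $a\ne x$ is a polynomial, take for $S$ its set of critical values, which is allowed by (C4). Here $\deg a\ge2$, so $v(a)\ge1$ by (8), and $s=v(a)$. $\blacksquare$

**Examples.**

- $a=e^x-1$, $S=\{-1\}$, $s=1$: no coefficient of $\log(1+x)$ in degree $\ge1$ vanishes. Indeed they are $(-1)^{N-1}/N$.
- $a=\frac{(1+x)^d-1}{d}$ with $d\ge2$ has $v(a)=1$, so no coefficient of its inverse in degree $\ge2$ vanishes, although $\deg a=d$ is arbitrary. Indeed $a^{-1}=(1+dx)^{1/d}-1$ has coefficients $\binom{1/d}{N}d^N\ne0$.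
- $a=\sin x$, $S=\{\pm1\}$, $s=2$. To see the covering, write $\sin x=\frac{u-u^{-1}}{2i}$ with $u=e^{ix}$. The map $x\mapsto e^{ix}$ is a covering $\mathbb C\to\mathbb C\setminus\{0\}$. The equation $\frac{u-u^{-1}}{2i}=y$, that is, $u^2-2iyu-1=0$, has two distinct nonzero solutions unless $y=\pm1$; so, as in (C4), the second map is a finite covering over $\mathbb C\setminus\{\pm1\}$, and (C1) and (C3) apply. Here $\arcsin$ has vanishing even coefficients and nonvanishing odd ones. It has isolated vanishing coefficients but no two consecutive ones, so the bound is sharp here.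

## 9. Sharpness of $m$ and the algebra of the equations $g_N=0$

Theorem 2 says that $m$ weighted homogeneous equations in $m$ unknowns have only the trivial solution. Commutative algebra turns this into exact counts. Let $P=\mathbb C[y_1,\dots,y_d]$, with $y_i$ of weight $\omega_i\ge1$, and let $f_1,\dots,f_d\in P$ be weighted homogeneous of positive weights $e_1,\dots,e_d$ with the origin as their only common zero. Recall that $f_1,\dots,f_d$ is a regular sequence if each $f_i$ is a nonzerodivisor modulo $(f_1,\dots,f_{i-1})$ and $P\neq(f_1,\dots,f_d)$, and that the Hilbert series of a graded space is $\sum_n(\dim\text{ of the weight-}n\text{ part})\,t^n$.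

(A1) By the Nullstellensatz, $P/(f_1,\dots,f_d)$ is finite-dimensional, so the $f_i$ form a homogeneous system of parameters. Since $P$ is Cohen–Macaulay, they form a regular sequence.

(A2) The Hilbert series of $P$ is $\prod_i(1-t^{\omega_i})^{-1}$. Dividing by a nonzerodivisor of weight $e$ multiplies a Hilbert series by $1-t^e$. Hence $P/(f_1,\dots,f_d)$ has Hilbert series $\prod_{i=1}^d\frac{1-t^{e_i}}{1-t^{\omega_i}}$. It is a polynomial, whose value at $t=1$ is the dimension.

(A3) $P$ is a free module of rank $q=\dim P/(f_1,\dots,f_d)$ over $A=\mathbb C[f_1,\dots,f_d]$, and the $f_i$ are algebraically independent. To see this, lift a homogeneous basis of $P/(f_1,\dots,f_d)$ to homogeneous $h_1,\dots,h_q\in P$. A homogeneous $h\in P$ is a combination of the $h_i$ plus some $\sum_jf_jp_j$ with $p_j$ homogeneous of smaller weight. By induction on the weight (graded Nakayama), the $h_i$ generate $P$ over $A$. So $P$ is finite over $A$, $A$ has dimension $d$, and its $d$ generators are algebraically independent. Now $\bigoplus_iAh_i$ (the free module on the $h_i$, graded by their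 weights) surjects onto $P$, and by (A2) its Hilbert series
$$\prod_i\frac{1-t^{e_i}}{1-t^{\omega_i}}\cdot\prod_i\frac1{1-t^{e_i}}=\prod_i\frac1{1-t^{\omega_i}}$$
is that of $P$. A surjection between spaces of equal finite dimension in each weight is an isomorphism.

As an example, take $m=2$, $k=3$: $f_1=g_3=2\alpha^2-\beta$, $f_2=g_4=5\alpha(\beta-\alpha^2)$, with weights $1,2$ for $\alpha,\beta$. The quotient is $\mathbb C[\alpha]/(\alpha^3)$, with Hilbert series $1+t+t^2=\frac{(1-t^2)(1-t^3)}{(1-t)(1-t^2)}$.

**Theorem 5.** Write $a=x+\sum_{i=1}^m\alpha_ix^{i+1}$, give $\alpha_i$ weight $i$, and let $g_N(\alpha)$ be the coefficient of $x^N$ in $a^{-1}$.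

1. For all $m\ge1$, $k\ge2$, the polynomials $g_k,\dots,g_{k+m-1}$ form a regular sequence in $\mathbb C[\alpha_1,\dots,\alpha_m]$, and $\dim_{\mathbb C}\mathbb C[\alpha]/(g_k,\dots,g_{k+m-1})=\binom{k+m-2}{m}$.
2. The number $m$ in (RC) is optimal for every $m$ and every $k$: there is $a\ne x$ with $\deg a\le m+1$ and $g_k=\dots=g_{k+m-2}=0$. Up to the scaling $a\mapsto\lambda^{-1}a(\lambda x)$ there are only finitely many such $a$. Each has degree exactly $m+1$ and exactly $m$ distinct nonzero critical values.
3. Let $m,n\ge1$. The map $\Phi:\mathbb C^m\times\mathbb C^n\to\mathbb C^{m+n}$ sending $(a,b)$, with $a\equiv b\equiv x\bmod x^2$, $\deg a\le m+1$, $\deg b\le n+1$, to the coefficients of $x^2,\dots,x^{m+n+1}$ in $b\circ a$ is finite, flat and surjective of degree $\binom{m+n}m$. So every jet $x+c_2x^2+\dots+c_{m+n+1}x^{m+n+1}$ is the jet of some such $b\circ a$, in exactly $\binom{m+n}m$ ways counted with multiplicity. The coordinate ring of the fiber $\Phi^{-1}(0)$ has Hilbert series the Gaussian binomial $\binom{m+n}m_t$.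

**Weights.** First we see why everything is weighted homogeneous. For $\lambda\in\mathbb C^*$, the polynomial $\lambda^{-1}a(\lambda x)$ has coefficients $\lambda^i\alpha_i$, and its inverse is $\lambda^{-1}g(\lambda x)$, with coefficients $\lambda^{N-1}g_N$. So $g_N$ is weighted homogeneous of weight $N-1$.

**Proof of (1).** By Theorem 2, the only common zero of $g_k,\dots,g_{k+m-1}$ is the origin. Their weights $k-1,\dots,k+m-2$ are positive. By (A1) they form a regular sequence, and by (A2) the quotient has Hilbert series $\prod_{i=1}^m\frac{1-t^{k-2+i}}{1-t^i}$. Its value at $t=1$ is $\prod_{i=1}^m\frac{k-2+i}{i}=\binom{k+m-2}m$.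

**Proof of (2), existence.** Here we produce a nontrivial solution. Substitute $\alpha_i=t_i^{\,i}$. Then $g_k,\dots,g_{k+m-2}$ become $m-1$ forms in $t_1,\dots,t_m$, each homogeneous of positive degree or zero. Fewer forms than variables have a nontrivial common zero, and it gives $\alpha\ne0$. (For $m=1$ there is no condition, and any $\alpha_1\ne0$ will do.)

**Proof of (2), finiteness.** Here we show that the solution set is a finite union of orbit closures. Let $Z\subset\mathbb C^m$ be the zero locus of $g_k,\dots,g_{k+m-2}$. It is invariant under $\lambda\cdot\alpha=(\lambda^i\alpha_i)_i$. Since $\mathbb C^*$ is connected, it preserves each of the finitely many irreducible components of $Z$. Let $Z'$ be a component. It is cut out locally by $m-1$ equations, so $\dim Z'\ge1$. It is closed and invariant, so it contains the limit $0$ of $\lambda\cdot\alpha$ as $\lambda\to0$. If $\dim Z'\ge2$, then $Z'\cap\{g_{k+m-1}=0\}$, which contains $0$, would have dimension $\ge1$ at $0$, contradicting that $0$ is the only common zero. So $\dim Z'=1$. Take $\alpha\in Z'$, $\alpha\ne0$. Its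 orbit is the image of the nonconstant map $\lambda\mapsto(\lambda^i\alpha_i)_i$, so its closure is irreducible of dimension $1$ and contained in $Z'$, hence equal to $Z'$. As some $\alpha_i\ne0$, the coordinate $\lambda$ is integral over the functions $\lambda^i\alpha_i$, so the map $\mathbb C\to\mathbb C^m$, $\lambda\mapsto(\lambda^i\alpha_i)_i$, is finite, with closed image. Thus the closure is the orbit together with $0$. So $Z\setminus\{0\}$ is a finite union of orbits, that is, there are finitely many $a\neq x$ up to scaling.

**Proof of (2), shape of the solutions.** Let $a\ne x$ correspond to a point of $Z$. Suppose $v(a)\le m-1$. By (8), $v(a)\ge1$, so the $m-1$ vanishing coefficients include $v(a)$ consecutive ones, contradicting Theorem 4. Hence $v(a)\ge m$. Since $v(a)\le\deg a-1\le m$, we get $v(a)=m$ and $\deg a=m+1$.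

For $m=2$, $k=4$ the solutions of $g_4=5\alpha(\beta-\alpha^2)=0$ other than $a=x$ are, up to scaling, $x+x^2+x^3$ and $x+x^3$.

**Proof of (3).** The aim is to show that $\Phi^{-1}(0)$ is only the origin and then to apply (A1)–(A3). Write $b=x+\sum_{i=1}^n\beta_ix^{i+1}$, with $\beta_i$ of weight $i$. Scaling $a$ and $b$ simultaneously by $\lambda$ scales $b\circ a$ in the same way. So the component of $\Phi$ giving the coefficient of $x^{j+1}$ is weighted homogeneous of weight $j$, $1\le j\le m+n$.

If $\Phi(a,b)=0$, then $b\circ a\equiv x\bmod x^{m+n+2}$. If $b\circ a\ne x$, Theorem 3 would give order at most $1+m+n$, a contradiction. So $b\circ a=x$, the degrees multiply to $1$, and $a=b=x$. Thus $\Phi^{-1}(0)=\{0\}$ as a set.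

The $m+n$ components of $\Phi$ in the $m+n$ variables $\alpha,\beta$ therefore satisfy the assumption of (A1)–(A3). By (A3), $\mathbb C[\alpha,\beta]$ is a finite free module over $\mathbb C[c_2,\dots,c_{m+n+1}]$, so $\Phi$ is finite and flat. By (A2) the fiber ring over $0$ has Hilbert series
$$\frac{\prod_{i=1}^{m+n}(1-t^i)}{\prod_{i=1}^m(1-t^i)\prod_{i=1}^n(1-t^i)}=\binom{m+n}m_t,$$
and its value at $t=1$, namely $\binom{m+n}m$, is the rank. By freeness, the fiber ring over every point has this dimension. It is nonzero, so every fiber is nonempty and $\Phi$ is surjective. The fiber ring is the product of its local rings at the points of the fiber, whose dimensions are the multiplicities, so they add up to $\binom{m+n}m$. $\blacksquare$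

For $m=n=1$, with $a=x+\alpha x^2$ and $b=x+\beta x^2$, we have $b\circ a=x+(\alpha+\beta)x^2+2\alpha\beta x^3+\alpha^2\beta x^4$. So $\Phi=(\alpha+\beta,2\alpha\beta)$, of degree $2=\binom21$. The fiber ring over $0$ is $\mathbb C[\alpha]/(\alpha^2)$, with Hilbert series $1+t=\binom21_t$.

**Sharpness of Theorem 3 for two factors.** Take the jet $x+x^{m+n+1}$ in (3). It is the jet of some $b\circ a$, and then $\operatorname{ord}_0(b\circ a-x)=m+n+1$ exactly. Theorem 3 gives $m+n+1\le1+(\deg a-1)+(\deg b-1)\le1+m+n$, so $\deg a=m+1$ and $\deg b=n+1$. Hence the bound $\operatorname{ord}_0(b\circ a-x)\le1+(\deg a-1)+(\deg b-1)$ is attained, for all $m,n\ge1$. For $m=n=1$ the solutions are $\beta=-\alpha$ with $-2\alpha^2=1$, that is, $\alpha=\pm i/\sqrt2$.
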